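\title{Bayes logics are not recursively axiomatizable}

\begin{abstract}
Conditioning on events of positive probability turns the probability measures on a measurable space into a Kripke frame. We show that neither the modal logic $\mathbf{BL}_{<\omega}$ of such frames over finite algebras nor the modal logic $\mathbf{BL}$ of all such frames is recursively axiomatizable: the first is $\Pi^0_1$-complete and the second is $\Pi^1_1$-hard. In a Boolean algebra, joins of elements of different sorts let a single $\Box$ quantify over tuples, and this suffices to encode tilings. For $\mathbf{BL}$ we add a formula that uses $\sigma$-additivity to force a set to be finite. In contrast, the modal logic $\mathbf{ML}$ of all Medvedev frames is recursively axiomatizable, though undecidable, so $\mathbf{BL}\subsetneq\mathbf{ML}$. It also follows that Medvedev's intuitionistic logic of finite problems is not recursively enumerable.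
\end{abstract}

\section{Introduction}\label{sec:intro}

An agent whose degrees of belief are a probability measure $\mu$, and who learns that an event $E$ with $\mu(E)\neq0$ has occurred, passes to the conditional measure $\mu(\cdot\mid E)$. If we record only which measures can be reached from which by such an update, we obtain a Kripke frame. In it $\Box\varphi$ reads ``$\varphi$ holds after every update'', and a valid formula is a law of updating that holds whatever properties of measures the variables stand for. For instance, $\Box v\to v$ is valid because conditioning on the whole space changes nothing, and $\Box v\to\Box\Box v$ is valid because conditioning twice is conditioning once, on the intersection. This paper is about whether all such laws can be listed by an algorithm.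

\subsection{The question}

Modal formulas are built from countably many propositional variables, the Boolean connectives and one operator $\Box$; we write $\Diamond$ for $\neg\Box\neg$. A \emph{frame} is a pair $\langle W,R\rangle$ with $R\subseteq W^2$, a \emph{valuation} assigns a subset of $W$ to each variable, and a frame with a valuation is a \emph{model}. Truth $w\Vdash\varphi$ is defined as usual, with $w\Vdash\Box\varphi$ iff $w'\Vdash\varphi$ for all $w'$ with $wRw'$. A formula is \emph{valid} in a frame if it is true at every point under every valuation, and $\mathrm{Log}\,\mathcal C$, the logic of a class $\mathcal C$ of frames, is the set of formulas valid in all frames of $\mathcal C$. A \emph{normal logic} is a set of formulas that contains the propositional tautologies and the axiom $\Box(v\to v')\to(\Box v\to\Box v')$ and is closed under modus ponens, uniform substitution and necessitation; every $\mathrm{Log}\,\mathcal C$ is normal. A set $L$ is \emph{recursively axiomatizable} if it is the smallest normal logic containing some recursive set of formulas. Such an $L$ is recursively enumerable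 (r.e.), since derivations can be enumerated, and by Craig's theorem every r.e.\ normal logic is recursively axiomatizable.

Let $\mathcal B$ be a $\sigma$-algebra of subsets of a set $X$ and let $\mathrm{Prob}(X,\mathcal B)$ be the set of all $\sigma$-additive probability measures on $\mathcal B$. For $\mu,\nu\in\mathrm{Prob}(X,\mathcal B)$ put $\mu R\nu$ if there is $E\in\mathcal B$ with $\mu(E)\ne0$ and $\nu(H)=\mu(H\mid E)=\mu(H\cap E)/\mu(E)$ for all $H\in\mathcal B$. The \emph{Bayes frame} over $(X,\mathcal B)$ is $\langle\mathrm{Prob}(X,\mathcal B),R\rangle$. The logic $\mathbf{BL}$ is the logic of all Bayes frames, and $\mathbf{BL}_{<\omega}$ is the logic of the Bayes frames with $\mathcal B$ finite (one may take $X$ finite and $\mathcal B=\mathcal P(X)$).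

Suppose $X$ is finite and $Y$ is the set of points to which $\mu$ gives positive mass. The measures accessible from $\mu$ correspond to the nonempty subsets of $Y$, and learning more means passing to a smaller subset. For $|Y|=1$ we see a single point, for $|Y|=2$ a root with two end points, for $|Y|=3$ a cube with one vertex removed. For any nonempty set $Y$ the frame $\langle\mathcal P(Y)\setminus\{\emptyset\},\supseteq\rangle$ is the \emph{Medvedev frame} over $Y$; $\mathbf{ML}$ is the logic of all Medvedev frames and $\mathbf{ML}_{<\omega}$ is the logic of the finite ones. The following facts are known.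
\begin{itemize}
\item[(K1)] $\mathbf{BL}_{<\omega}=\mathbf{ML}_{<\omega}$ and $\mathbf{BL}\subseteq\mathbf{ML}$.
\item[(K2)] $\mathbf{BL}_{<\omega}$ is complete with respect to a recursive class of finite frames, the finite Medvedev frames. Hence it is co-r.e.
\item[(K3)] $\mathbf{BL}_{<\omega}$ and $\mathbf{ML}$ are not finitely axiomatizable.
\end{itemize}
Problem~5.10 of \cite{BBR} asks the next question:
\begin{quote}
\emph{Are $\mathbf{BL}_{<\omega}$ or $\mathbf{BL}$ recursively axiomatizable?}
\end{quote}

\subsection{Results}

The answer is no for both logics. Recall that a set $S$ \emph{reduces} to a set $S'$ if there is a computable map $h$ with $x\in S\iff h(x)\in S'$; if $S'$ is r.e., so is $S$. The $\Pi^0_1$ sets are the co-r.e.\ sets. The set of Turing machines that do not halt on the empty tape is $\Pi^0_1$-complete (it is $\Pi^0_1$ and every $\Pi^0_1$ set reduces to it), and it is not r.e.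

\begin{theorem}\label{thm:A}
Non-halting of Turing machines reduces to membership in $\mathbf{BL}_{<\omega}=\mathbf{ML}_{<\omega}$. Hence $\mathbf{BL}_{<\omega}$ is $\Pi^0_1$-complete; it is not r.e.\ and not recursively axiomatizable.
\end{theorem}

\begin{theorem}\label{thm:B}
Non-halting of Turing machines reduces to membership in $\mathbf{BL}$. Hence $\mathbf{BL}$ is not r.e.\ and not recursively axiomatizable.
\end{theorem}

These two theorems settle the problem, and their proofs are self-contained. The same tools give more. A set is $\Sigma^1_1$ if it has the form $\{x:\exists h\in\omega^\omega\ \psi(x,h)\}$ with $\psi$ arithmetical, $\Pi^1_1$ if its complement is $\Sigma^1_1$, and \emph{$\Pi^1_1$-hard} if every $\Pi^1_1$ set reduces to it.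

\begin{theorem}\label{thm:C}
$\mathbf{BL}$ is $\Pi^1_1$-hard. This statement and Theorem~\ref{thm:B} also hold for the logic of the single Bayes frame over $[0,1]$ with its Borel sets.
\end{theorem}

We do not determine the exact complexity of $\mathbf{BL}$ above $\Pi^1_1$-hardness. For the next statement, let $M$ be a \emph{nontrivial} Boolean algebra ($0\neq1$), let $M^+=M\setminus\{0\}$, and let $\mathfrak F(M)=\langle M^+,\ge\rangle$, so that $x$ sees $y$ iff $y\le x$. The Medvedev frame over $Y$ is $\mathfrak F(\mathcal P(Y))$.

\begin{theorem}\label{thm:D}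
\begin{enumerate}
\item[(1)] Every set $L$ of formulas with
\[\mathrm{Log}\{\mathfrak F(M): M\text{ a nontrivial Boolean algebra}\}\subseteq L\subseteq\mathbf{ML}_{<\omega}\]
is undecidable.
\item[(2)] $\mathbf{ML}=\mathrm{Log}\{\mathfrak F(M):M\text{ a nontrivial atomic Boolean algebra}\}$, and $\mathbf{ML}$ is r.e., hence recursively axiomatizable, though undecidable. Consequently $\mathbf{BL}\subsetneq\mathbf{ML}$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:E}
Medvedev's intuitionistic logic of finite problems, the superintuitionistic logic $\mathbf{Med}$ of the finite Medvedev frames, is not r.e.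
\end{corollary}

\subsection{What one would guess, and how the proof goes}

By (K2), $\mathbf{BL}_{<\omega}$ is r.e.\ iff it is decidable, and it is decidable iff the size of the smallest Medvedev frame refuting a refutable formula is bounded by a computable function of the formula. There is one frame for each size, it is highly symmetric, and the language has one quantifier, over subsets of the current set. A computable bound looks plausible. Theorem~\ref{thm:A} says that there is none.

For $\mathbf{BL}$ there is a better reason to guess yes. The part of a Bayes frame seen from $\mu$ is $\mathfrak F(M)$ for the measure algebra $M$ of $\mu$ (Section~\ref{sec:alg}). Truth of a modal formula in $\mathfrak F(M)$ is a first-order property of $M$ and the valuation, so a finitely axiomatized class of Boolean algebras has an r.e.\ logic (Lemma~\ref{lem:fo}). The definition of a measure algebra is not first-order, but neither is the definition of a power set algebra, and there the modal language fails to notice: it cannot tell power sets from atomic algebras, which is why $\mathbf{ML}$ is r.e. One might expect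 it not to notice $\sigma$-additivity either. Theorem~\ref{thm:B} shows that it does.

The proof has three parts. First (Section~\ref{sec:sorts}), we split the unit of $M$ into finitely many \emph{sorts}. An element of $M$ is then a tuple of parts, one per sort, and $\Box$ quantifies over tuples; this simulates statements of the forms $\forall x\,\exists y$ and $\forall x\,\forall y\,\forall z$. Second (Sections~\ref{sec:domino} and~\ref{sec:TM}), such statements describe tilings of the quadrant, hence runs of Turing machines, and a finite algebra can carry only a run that halts. This proves Theorem~\ref{thm:A}. Third (Section~\ref{sec:fin}), a measure algebra may be infinite, so finiteness must be forced by a formula. The formula describes random variables $X_0,X_1,\dots$ such that on every event of positive probability some $X_n$ takes all its values; such variables exist only if the set of values is finite. This proves Theorem~\ref{thm:B}. Sections~\ref{sec:pi11} and~\ref{sec:ML} prove the remaining results.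

\section{Bayes frames as Boolean algebras}\label{sec:alg}

If $R$ is reflexive and transitive, the subframe \emph{generated} by $w$ is the restriction of the frame to $\{w':wRw'\}$, and the truth of a formula at a point of this subframe depends only on the valuation restricted to it. In $\mathfrak F(M)$ the subframe generated by $x$ is $\mathfrak F(M{\upharpoonright}x)$, where $M{\upharpoonright}x=\{y:y\le x\}$ is the \emph{relative algebra}, a Boolean algebra with unit $x$. We call $\varphi$ \emph{satisfiable in $M$} if $1\Vdash\varphi$ in some model on $\mathfrak F(M)$.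

The \emph{measure algebra} $M_\mu$ of a probability space $(X,\mathcal B,\mu)$ is the quotient of $\mathcal B$ that identifies $H$ and $H'$ when $\mu(H\mathbin{\triangle}H')=0$; the class of $H$ is $[H]$, and $\mu([H])=\mu(H)$.

\begin{lemma}\label{lem:bayes}
The map $[E]\mapsto\mu(\cdot\mid E)$ is an isomorphism from $\mathfrak F(M_\mu)$ onto the subframe of the Bayes frame over $(X,\mathcal B)$ generated by $\mu$, and it sends $1$ to $\mu$.
\end{lemma}

\begin{proof}
If $[E]=[E']\ne0$, then $\mu(H\cap E)=\mu(H\cap E')$ for all $H$, so the map is well defined. If $\mu(\cdot\mid E)=\mu(\cdot\mid E')$, then $\mu(E\mid E')=\mu(E\mid E)=1$, so $\mu(E'\setminus E)=0$, and symmetrically $\mu(E\setminus E')=0$; so the map is injective. The measure $\mu(\cdot\mid E)$ can be conditioned on $C$ iff $\mu(E\cap C)\neq0$, and the result is $\mu(\cdot\mid E\cap C)$. The classes $[E\cap C]\ne0$ are exactly the nonzero elements below $[E]$, since $[D]\le[E]$ gives $[D]=[E\cap D]$. So the measures accessible from $\mu(\cdot\mid E)$ are exactly the images of the nonzero elements below $[E]$. For $E=X$ this identifies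 the range of the map, and in general it says that the map preserves and reflects accessibility.
\end{proof}

\begin{lemma}\label{lem:measure}
Let $M=M_\mu$ be a measure algebra.
\begin{enumerate}
\item[(a)] Countable joins exist in $M$, meets distribute over them, $\mu(\bigvee_k x_k)\le\sum_k\mu(x_k)$ with equality for disjoint $x_k$, and $\mu(x)>0$ for $x\ne0$.
\item[(b)] Every family of pairwise disjoint nonzero elements is countable.
\item[(c)] Every nonempty $\mathcal H\subseteq M$ has a supremum, and it is the join of a countable subfamily of $\mathcal H$.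
\item[(d)] For $x\ne0$ the relative algebra $M{\upharpoonright}x$ is a measure algebra.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The join of the $[H_k]$ is $[\bigcup_kH_k]$, because a countable union of null sets is null; the rest is inherited from $\mathcal B$. (b) At most $k$ members of such a family have measure $\ge1/k$. (c) The supremum of $\mu(\bigvee\mathcal H_0)$ over countable $\mathcal H_0\subseteq\mathcal H$ is attained, by the union $\mathcal H_1$ of countably many approximating subfamilies. For $h\in\mathcal H$ we have $\mu(h\vee\bigvee\mathcal H_1)\le\mu(\bigvee\mathcal H_1)$, so $h\le\bigvee\mathcal H_1$. (d) If $x=[E]$, the map sending the class of $H$ in $M_{\mu(\cdot\mid E)}$ to $[H\cap E]$ is an isomorphism onto $M{\upharpoonright}x$.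
\end{proof}

The classes of all nontrivial, of finite nontrivial, of atomic nontrivial, and of measure algebras are closed under passing to $M{\upharpoonright}x$ with $x\neq 0$, and every finite nontrivial algebra is isomorphic to some $\mathcal P(Y)$. With Lemma~\ref{lem:bayes} and (K1) this gives the form of the problem used from now on:
\begin{equation}\label{eq:sat}
\begin{aligned}
\neg\varphi\notin\mathbf{BL}&\iff\varphi\text{ is satisfiable in some measure algebra},\\
\neg\varphi\notin\mathbf{BL}_{<\omega}&\iff\varphi\text{ is satisfiable in some finite nontrivial algebra}.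
\end{aligned}
\end{equation}
We use two properties of the order $\ge$ without comment: a formula $\Box\psi$ true at $e$ is true at every nonzero $y\le e$, and a formula $\Diamond\psi$ true at $y$ is true at every $e\ge y$.

\section{Sorts: how one box quantifies over tuples}\label{sec:sorts}

\subsection{The idea on four points}\label{ssec:four}

Let $Y=A\sqcup B$ with $A=\{a_1,a_2\}$ and $B=\{b_1,b_2\}$, and let $\rho\subseteq A\times B$ be a relation. In $\mathfrak F(\mathcal P(Y))$ let $c_A$ be true at the nonempty subsets of $A$, let $s_A$ be true at $\{a_1\}$ and $\{a_2\}$, let $f_A$ be true at $A$ only, and define $c_B,s_B,f_B$ in the same way. Let $r$ be true at $\{a,b\}$ for $(a,b)\in\rho$ and nowhere else. At a set $e$, the formula $\Diamond c_A$ says that $e$ meets $A$; the formula $\sigma_A=\Box(c_A\to s_A)$ says that $e$ contains at most one point of $A$; and $\Diamond f_B$ says that $e$ contains all of $B$. Consider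
\[
\Box(\Diamond c_A\wedge\sigma_A\wedge\Diamond c_B\wedge\sigma_B\to r)
\qquad\text{and}\qquad
\Box(\Diamond c_A\wedge\sigma_A\wedge\Diamond f_B\to\Diamond r).
\]
The premise of the first formula holds exactly at the four pairs $\{a_i,b_j\}$, so the formula is true at $Y$ iff $\forall a\,\forall b\ \rho(a,b)$. The premise of the second holds exactly at $\{a_1,b_1,b_2\}$ and $\{a_2,b_1,b_2\}$, so the formula is true at $Y$ iff $\forall a\,\exists b\ \rho(a,b)$. The conjunct $\Diamond f_B$ is what makes the second quantifier existential: with $\Diamond c_B$ in its place the premise would also hold at the four pairs, and we would be back at $\forall a\,\forall b$.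

Two difficulties remain. First, we must control all models of our formulas, not only the intended one. Nothing guarantees that $s_A$ marks atoms, and an atomless algebra has none. If $s_A$ is true at an element $x$ that is not an atom, the second formula at $x\vee B$ produces a witness for $r$ below a possibly smaller part of $x$. Second, the device relates points of different sorts. The set $\{a_1,a_2\}$ does not say which point comes first, so a relation on $A$ has to be coded through a copy $A'$ of $A$. The first difficulty is treated in this section, the second in the next.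

\subsection{Sorted models}

Fix a finite set $\mathbb S$ of \emph{sorts}. It may contain a special sort $Q$, which will carry events rather than individuals. Take variables $c_\alpha,f_\alpha$ for $\alpha\in\mathbb S$ and $s_\alpha$ for $\alpha\in\mathbb S\setminus\{Q\}$. Let $\mathrm{Srt}$ be the conjunction of
\[
\Box(c_\alpha\to\Box c_\alpha),\qquad\Box\neg(c_\alpha\wedge c_\beta)\ \ (\alpha\ne\beta),\qquad\Diamond f_\alpha,\qquad\Box(f_\alpha\to c_\alpha)
\]
for all sorts, and of
\[
\Box(s_\alpha\to c_\alpha\wedge\Box s_\alpha),\qquad\Box(c_\alpha\to\Diamond s_\alpha)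
\]
for $\alpha\ne Q$. A \emph{sorted model} is a model on some $\mathfrak F(M)$ with $1\Vdash\mathrm{Srt}$, together with elements $F_\alpha\Vdash f_\alpha$ such that $\bigvee_\alpha F_\alpha=1$.

\begin{lemma}\label{lem:sorted}
If $\varphi=\mathrm{Srt}\wedge\Box\psi_1\wedge\dots\wedge\Box\psi_k$ is satisfiable in $M$, then $\varphi$ is true at the unit of a sorted model on a relative algebra $M{\upharpoonright}x$.
\end{lemma}

\begin{proof}
Choose $F_\alpha\Vdash f_\alpha$ and put $x=\bigvee_\alpha F_\alpha$. The boxed conjuncts of $\varphi$ pass from $1$ down to $x$, and $x\Vdash\Diamond f_\alpha$ since $F_\alpha\le x$. Restrict the model to $M{\upharpoonright}x$.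
\end{proof}

So we cannot force $f_\alpha$ to mark the whole sort, but we can discard everything outside the $F_\alpha$. The price is that every conjunct other than $\mathrm{Srt}$ must be boxed, and all our formulas have this shape.

In a sorted model put $e_\alpha=e\wedge F_\alpha$, so that $e=\bigvee_\alpha e_\alpha$. For $K\subseteq\mathbb S$, call $e\in M^+$ a \emph{$K$-element} if $\{\alpha:e_\alpha\ne0\}=K$. For $\alpha\neq Q$ let $\mathrm{Ind}_\alpha=\{x\in M^+:x\Vdash s_\alpha\}$, the set of \emph{individuals of sort $\alpha$}. Define
\[
\kappa_K=\bigwedge_{\alpha\in K}\Diamond c_\alpha\wedge\bigwedge_{\alpha\notin K}\neg\Diamond c_\alpha,\qquad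
\sigma_\alpha=\Box(c_\alpha\to s_\alpha),\qquad
\chi_K=\kappa_K\wedge\bigwedge_{\alpha\in K\setminus\{Q\}}\sigma_\alpha .
\]
We write $\kappa_{\alpha\beta}$ for $\kappa_{\{\alpha,\beta\}}$, ``$\alpha\beta$-element'' for ``$\{\alpha,\beta\}$-element'', and so on.

\begin{lemma}\label{lem:dict}
In a sorted model the $F_\alpha$ are pairwise disjoint, and for $e\in M^+$:
\begin{enumerate}
\item[(S1)] $e\Vdash c_\alpha$ iff $e\le F_\alpha$.
\item[(S2)] $e\Vdash\kappa_K$ iff $e$ is a $K$-element. The $K$-elements below $e$ are exactly the joins $\bigvee_{\alpha\in K}y_\alpha$ with $0\ne y_\alpha\le e_\alpha$.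
\item[(S3)] Individuals of sort $\alpha$ lie below $F_\alpha$; a nonzero element below an individual is an individual; every nonzero $x\le F_\alpha$ has an individual below it.
\item[(S4)] $e\Vdash\sigma_\alpha$ iff $e_\alpha=0$ or $e_\alpha\in\mathrm{Ind}_\alpha$. Hence $e\Vdash\chi_K$ iff $e$ is a $K$-element and $e_\alpha\in\mathrm{Ind}_\alpha$ for all $\alpha\in K\setminus\{Q\}$.
\item[(S5)] If $F_\alpha\le e$, then $e\Vdash\Diamond f_\alpha$.
\end{enumerate}
\end{lemma}

\begin{proof}
We have $F_\alpha\Vdash c_\alpha$, and $c_\alpha$ passes to nonzero smaller elements. So a nonzero common part of $F_\alpha$ and $F_\beta$ would satisfy $c_\alpha\wedge c_\beta$, which $\mathrm{Srt}$ forbids for $\alpha\ne\beta$. This also gives one direction of (S1). Conversely, if $e\Vdash c_\alpha$ and $e_\beta\ne0$ with $\beta\ne\alpha$, then $e_\beta\Vdash c_\alpha\wedge c_\beta$; so $e=e_\alpha\le F_\alpha$. By (S1), $e\Vdash\Diamond c_\alpha$ iff $e_\alpha\ne0$, which is the first half of (S2). The second half holds because each $y\le e$ is the join of its parts $y_\alpha\le e_\alpha$, and, the $F_\alpha$ being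 disjoint, a join of elements $y_\alpha\le F_\alpha$ has $y_\alpha$ as its $\alpha$-part. (S3) restates the last two conjuncts of $\mathrm{Srt}$ using (S1). For (S4), $e\Vdash\sigma_\alpha$ says by (S1) that all nonzero $y\le e_\alpha$ are individuals, which by (S3) holds iff $e_\alpha$ is $0$ or an individual. (S5) holds since $F_\alpha\Vdash f_\alpha$.
\end{proof}

\subsection{Colorings}

Individuals may split, and existential statements may shrink them. The remedy is to attach data to pairs of individuals in a way that does not change under shrinking. Let $T$ be a finite set of \emph{colors}, with variables $t_m$ $(m\in T)$. For distinct $\alpha,\beta\in\mathbb S\setminus\{Q\}$ let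
\[
\theta^{\alpha\beta}_m=\theta^{\beta\alpha}_m=\Diamond(\kappa_{\alpha\beta}\wedge t_m),\qquad
\mathrm{Col}(\alpha,\beta)=\Box\Big(\chi_{\alpha\beta}\to\bigvee_{m\in T}\Big(\theta^{\alpha\beta}_m\wedge\bigwedge_{m'\ne m}\neg\theta^{\alpha\beta}_{m'}\Big)\Big).
\]
If $1\Vdash\mathrm{Col}(\alpha,\beta)$ in a sorted model, then for $x\in\mathrm{Ind}_\alpha$ and $y\in\mathrm{Ind}_\beta$ we let $\mathrm{col}(x,y)=\mathrm{col}(y,x)$ be the unique $m$ with $x\vee y\Vdash\theta^{\alpha\beta}_m$.

\begin{lemma}\label{lem:col}
Let $1\Vdash\mathrm{Col}(\alpha,\beta)$ in a sorted model.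
\begin{enumerate}
\item[(C1)] If $x\in\mathrm{Ind}_\alpha$, $y\in\mathrm{Ind}_\beta$, $0\ne x_1\le x$ and $0\ne y_1\le y$, then $\mathrm{col}(x_1,y_1)=\mathrm{col}(x,y)$.
\item[(C2)] If $e_\alpha\in\mathrm{Ind}_\alpha$ and $e_\beta\in\mathrm{Ind}_\beta$, then $e\Vdash\theta^{\alpha\beta}_m$ iff $\mathrm{col}(e_\alpha,e_\beta)=m$.
\end{enumerate}
\end{lemma}

\begin{proof}
(C1) The formula $\theta^{\alpha\beta}_m$ begins with $\Diamond$, so it passes from $x_1\vee y_1$ up to $x\vee y$, where only one color is seen. (C2) By (S2) the $\alpha\beta$-elements below $e$ are the same as those below $e_\alpha\vee e_\beta$.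
\end{proof}

Property (C1) is the reason for coloring with $\theta_m$ rather than with $t_m$ itself. Property (C2) lets a formula evaluated at a join of three or more individuals compare the colors of its pairs.

\subsection{Standard models}\label{ssec:std}

The intended models generalize the example of Section~\ref{ssec:four}. Let $Y_\alpha$ $(\alpha\in\mathbb S\setminus\{Q\})$ be nonempty pairwise disjoint sets with union $Y$. If $Q\notin\mathbb S$ let $M=\mathcal P(Y)$. If $Q\in\mathbb S$ let $M=\mathcal P(Y)\times M_Q$ for a nontrivial Boolean algebra $M_Q$; we identify subsets of $Y$ and elements of $M_Q$ with elements of $M$, and let $F_Q$ be the unit of $M_Q$. Put $F_\alpha=Y_\alpha$ for $\alpha\ne Q$. A \emph{standard model} is a model on $\mathfrak F(M)$ in which $c_\alpha$ is true exactly at the nonzero elements below $F_\alpha$, $f_\alpha$ is true exactly at $F_\alpha$, and $s_\alpha$ is true exactly at the singletons $\{y\}$ with $y\in Y_\alpha$.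

\begin{lemma}\label{lem:std}
A standard model is a sorted model whose individuals are the singletons, and in it $e\Vdash\Diamond f_\alpha$ iff $e_\alpha=F_\alpha$. If exactly one $t_m$ is true at each pair $\{x,y\}$ with $x\in Y_\alpha$, $y\in Y_\beta$, then $1\Vdash\mathrm{Col}(\alpha,\beta)$ and this $m$ is $\mathrm{col}(\{x\},\{y\})$.
\end{lemma}

\begin{proof}
The $F_\alpha$ are nonzero, pairwise disjoint and have join $1$; singletons are atoms; and each nonempty subset of $Y_\alpha$ contains a singleton. This gives $\mathrm{Srt}$. An element satisfying $\chi_{\alpha\beta}$ is a pair $\{x,y\}$, and the only $\alpha\beta$-element below it is the pair itself.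
\end{proof}

In the formulas below, every variable other than $c_\alpha,f_\alpha,s_\alpha$ occurs only in a conjunction with some $\kappa_K$ or $\chi_K$, or as the consequent of an implication from $\kappa_K$. So only its values at $K$-elements for a few listed $K$ matter. We prescribe valuations in this form, which makes it easy to combine them.

\section{The domino formula}\label{sec:domino}

A \emph{domino system} is a tuple $D=(T,\mathsf H,\mathsf V,O)$ with $T$ a finite set of tiles, $\mathsf H,\mathsf V\subseteq T^2$ and $O\subseteq T$. A \emph{tiling} of $D$ is a map $\tau:\omega^2\to T$ with $\tau(0,0)\in O$ and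
\[
(\tau(i,j),\tau(i+1,j))\in\mathsf H,\qquad(\tau(i,j),\tau(i,j+1))\in\mathsf V\qquad(i,j\in\omega).
\]
\emph{Column} $i$ is the map $j\mapsto\tau(i,j)$ and \emph{row} $j$ is the map $i\mapsto\tau(i,j)$.

Tilings suit our means of expression. Let individuals of a sort $A$ be horizontal coordinates, individuals of a sort $B$ vertical coordinates, and let the color of a pair be its tile. We need to say that every $a$ has a successor $a^+$ (a $\forall\exists$ statement), and that for all $a,a^+,b$ the tiles at $(a,b)$ and $(a^+,b)$ match (a $\forall\forall\forall$ statement). As $a$ and $a^+$ have the same sort, we go through a copy $A'$ in two moves: a variable $r_S$ links $a$ to the copy of its successor, and a variable $r_E$ links a copy back to an original. We cannot say that $r_E$ is a bijection, and we do not need to: it is enough that linked individuals have the same colors.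

For distinct sorts $\alpha,\alpha',\beta$ other than $Q$ and $\Lambda\subseteq T^2$, let $\mathrm{Step}(\alpha,\alpha',\beta;\Lambda)$ be the conjunction of
\begin{align*}
&\Box\big(\kappa_{\alpha\alpha'}\wedge\sigma_\alpha\wedge\Diamond f_{\alpha'}\to\Diamond(\chi_{\alpha\alpha'}\wedge r_S)\big),\tag{D1}\\
&\Box\big(\kappa_{\alpha\alpha'}\wedge\sigma_{\alpha'}\wedge\Diamond f_{\alpha}\to\Diamond(\chi_{\alpha\alpha'}\wedge r_E)\big),\tag{D2}\\
&\Box\Big(\chi_{\alpha\alpha'\beta}\wedge\Diamond(\kappa_{\alpha\alpha'}\wedge r_S)\to\bigvee_{(m,m')\in\Lambda}(\theta^{\alpha\beta}_m\wedge\theta^{\alpha'\beta}_{m'})\Big),\tag{D3}\\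
&\Box\Big(\chi_{\alpha\alpha'\beta}\wedge\Diamond(\kappa_{\alpha\alpha'}\wedge r_E)\to\bigvee_{m\in T}(\theta^{\alpha\beta}_m\wedge\theta^{\alpha'\beta}_{m})\Big).\tag{D4}
\end{align*}
Let $A,A',B,B'\in\mathbb S$ be distinct sorts other than $Q$. The \emph{domino formula} $\Phi_D$ is the conjunction of $\mathrm{Col}(A,B)$, $\mathrm{Col}(A',B)$, $\mathrm{Col}(A,B')$, $\mathrm{Step}(A,A',B;\mathsf H)$, $\mathrm{Step}(B,B',A;\mathsf V)$ and
\begin{align*}
&\Box\Big(\Diamond f_A\wedge\Diamond f_B\to\Diamond\Big(\chi_{AB}\wedge\bigvee_{m\in O}\theta^{AB}_m\Big)\Big).\tag{D0}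
\end{align*}
Condition (D0) says that some pair has a color in $O$; it is written with a box so that Lemma~\ref{lem:sorted} applies. The formula $\Phi_D$ is computable from $D$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.5cm,y=1.3cm]
\node at (-1.2,0) {sort $\alpha$};
\node at (-1.2,1) {sort $\alpha'$};
\node (x) at (0,0) {$x$};
\node at (0.5,0) {$\ge$};
\node (u) at (1,0) {$u$};
\node (up) at (2,1) {$u'$};
\node at (2.5,1) {$\ge$};
\node (vp) at (3,1) {$v'$};
\node (xp) at (4,0) {$x^{+}$};
\draw (u) -- node[above left] {$r_S$} (up);
\draw (vp) -- node[above right] {$r_E$} (xp);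
\end{tikzpicture}
\caption{One step from an individual $x$ to a successor $x^+$ of the same sort, through the copy sort $\alpha'$. Against a fixed individual $y$ of a third sort, colors do not change along $\ge$ or along $r_E$, and they change according to $\Lambda$ along $r_S$.}\label{fig:step}
\end{figure}

\begin{lemma}\label{lem:step}
Suppose $\mathrm{Col}(\alpha,\beta)$, $\mathrm{Col}(\alpha',\beta)$ and $\mathrm{Step}(\alpha,\alpha',\beta;\Lambda)$ are true at $1$ in a sorted model. For every $x\in\mathrm{Ind}_\alpha$ there are $u,x^+\in\mathrm{Ind}_\alpha$ and $u',v'\in\mathrm{Ind}_{\alpha'}$ with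
\[u\le x,\qquad u\vee u'\Vdash r_S,\qquad v'\le u',\qquad v'\vee x^+\Vdash r_E,\]
and then $(\mathrm{col}(x,y),\mathrm{col}(x^+,y))\in\Lambda$ for all $y\in\mathrm{Ind}_\beta$.
\end{lemma}

\begin{proof}
See Figure~\ref{fig:step}. By Lemma~\ref{lem:dict}, $x\vee F_{\alpha'}$ satisfies the premise of (D1). The element given by the conclusion satisfies $\chi_{\alpha\alpha'}$, so it is $u\vee u'$ with individuals $u\le x$ and $u'$. Next, $u'\vee F_\alpha$ satisfies the premise of (D2), which gives $v'\le u'$ and $x^+$. Let $y\in\mathrm{Ind}_\beta$. The element $u\vee u'\vee y$ satisfies $\chi_{\alpha\alpha'\beta}$ and sees $u\vee u'$, so (D3) and (C2) give $(\mathrm{col}(u,y),\mathrm{col}(u',y))\in\Lambda$. The element $x^+\vee v'\vee y$ satisfies $\chi_{\alpha\alpha'\beta}$ and sees $v'\vee x^+$, so (D4) and (C2) give $\mathrm{col}(v',y)=\mathrm{col}(x^+,y)$. Finally, $\mathrm{col}(x,y)=\mathrm{col}(u,y)$ and $\mathrm{col}(u',y)=\mathrm{col}(v',y)$ by (C1).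
\end{proof}

\begin{proposition}\label{prop:tiling}
Let $1\Vdash\Phi_D$ in a sorted model on an arbitrary Boolean algebra. There are $a_i\in\mathrm{Ind}_A$ and $b_j\in\mathrm{Ind}_B$ $(i,j\in\omega)$ such that $\tau(i,j)=\mathrm{col}(a_i,b_j)$ is a tiling of $D$. Moreover, for each $i$ there are $u_i\le a_i$ in $\mathrm{Ind}_A$ and $v_i'\le u_i'$ in $\mathrm{Ind}_{A'}$ with $u_i\vee u_i'\Vdash r_S$ and $v_i'\vee a_{i+1}\Vdash r_E$.
\end{proposition}

\begin{proof}
(D0) at $F_A\vee F_B$ gives $a_0,b_0$ with $\mathrm{col}(a_0,b_0)\in O$. Let $a_{i+1}=a_i^+$ be given by Lemma~\ref{lem:step} for $(A,A',B;\mathsf H)$ and $b_{j+1}=b_j^+$ by Lemma~\ref{lem:step} for $(B,B',A;\mathsf V)$. The horizontal condition between $a_i$ and $a_{i+1}$ holds against every individual of sort $B$, in particular against each $b_j$, and the vertical condition between $b_j$ and $b_{j+1}$ holds against each $a_i$.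
\end{proof}

The two sequences are built independently of each other. This is the advantage of coding coordinates rather than cells: no commutation of ``right'' and ``up'' has to be enforced.

For the converse we allow the coordinates to repeat. A \emph{$D$-structure} consists of disjoint nonempty countable sets $A,B$, maps $S:A\to A$ and $S:B\to B$, and a map $\mathrm{col}:A\times B\to T$ that takes some value in $O$ and satisfies $(\mathrm{col}(a,b),\mathrm{col}(Sa,b))\in\mathsf H$ and $(\mathrm{col}(a,b),\mathrm{col}(a,Sb))\in\mathsf V$ for all $a,b$. A tiling is a $D$-structure on two copies of $\omega$ with $S(i)=i+1$.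

\begin{proposition}\label{prop:stdtiling}
Given a $D$-structure, let $A'=\{a':a\in A\}$ and $B'=\{b':b\in B\}$ be disjoint copies. Consider a standard model with $Y_A=A$, $Y_{A'}=A'$, $Y_B=B$, $Y_{B'}=B'$ (and possibly further sorts) such that
\begin{itemize}
\item among $AB$-, $A'B$- and $AB'$-elements, $t_m$ is true exactly at the pairs $\{a,b\}$, $\{a',b\}$, $\{a,b'\}$ with $\mathrm{col}(a,b)=m$;
\item among $AA'$- and $BB'$-elements, $r_S$ is true exactly at the pairs $\{x,(Sx)'\}$ and $r_E$ exactly at the pairs $\{x,x'\}$, for $x\in A\cup B$.
\end{itemize}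
Then $1\Vdash\mathrm{Srt}\wedge\Phi_D$.
\end{proposition}

\begin{proof}
$\mathrm{Srt}$ and the three $\mathrm{Col}$ conjuncts hold by Lemma~\ref{lem:std}. The premise of (D0) at $e$ means $A\cup B\le e$, and then $e$ sees a pair $\{a,b\}$ with color in $O$. Let $(\alpha,\alpha',\beta;\Lambda)$ be $(A,A',B;\mathsf H)$ or $(B,B',A;\mathsf V)$, and write $\mathrm{col}(b,a)=\mathrm{col}(a,b)$, so that $(\mathrm{col}(x,y),\mathrm{col}(Sx,y))\in\Lambda$ for $x\in Y_\alpha$, $y\in Y_\beta$ in both cases. The premise of (D1) means $e=\{x\}\cup Y_{\alpha'}$, which contains $\{x,(Sx)'\}$. The premise of (D2) means $e=Y_\alpha\cup\{x'\}$, which contains $\{x,x'\}$. The premises of (D3) and (D4) mean that $e=\{x,z',y\}$ and that its only $\alpha\alpha'$-subelement $\{x,z'\}$ satisfies $r_S$, respectively $r_E$; so $z=Sx$, respectively $z=x$. The colors seen at $e$ are $\mathrm{col}(x,y)$ and $\mathrm{col}(z,y)$, so both conclusions hold.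
\end{proof}

\section{Turing machines and finite algebras}\label{sec:TM}

In a finite algebra the sequence $a_0,a_1,\dots$ of Proposition~\ref{prop:tiling} takes finitely many values, so the tiling has finitely many distinct columns. We therefore want domino systems with a unique tiling, in which the number of distinct columns is finite iff a machine halts.

Our machines are deterministic, have one tape with cells indexed by $\omega$, and move left or right; a left move at cell $0$ stays put, and a halting configuration repeats forever. They start on the empty tape (all cells blank, $\sqcup$) with the head at cell $0$. Columns will record the histories of cells, so a machine that loops in bounded space has finitely many columns without halting. We remove such machines first.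

\begin{lemma}\label{lem:nf}
From a machine $Z$ one can compute a machine $Z^*$ such that $Z^*$ halts iff $Z$ halts, and if $Z^*$ does not halt, it visits infinitely many cells.
\end{lemma}

\begin{proof}
The alphabet of $Z^*$ consists of $\sqcup$, meaning ``never visited'', and of pairs $(\gamma,\varepsilon)$ with $\gamma$ a symbol of $Z$ and $\varepsilon\in\{0,1\}$, where $\varepsilon=1$ marks the simulated head. The simulated state is kept in the finite control. $Z^*$ first writes $(\sqcup,1)$ at cell $0$ and then repeats the following round, which starts at the marked cell. If the simulated state is halting, halt. Otherwise write the new symbol with mark $0$, move as $Z$ would, and put the mark on the cell now scanned, reading $\sqcup$ as $(\sqcup,0)$. Then go right to the first cell containing $\sqcup$, write $(\sqcup,0)$ there, and go left to the marked cell. The cells not containing $\sqcup$ always form a finite initial segment containing the marked cell, so each round ends, and each non-halting round extends this segment.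
\end{proof}

Let $Z$ be a machine with tape alphabet $\Gamma$ and initial state $\eta_0$. Let $\Delta$ be the disjoint union of $\Gamma$ and the set of pairs $(\gamma,\eta)$ of a symbol and a state, and let $\#\notin\Delta$. The configuration at time $j$ is the map $\xi_j:\omega\to\Delta$ that lists the cell contents, with the pair $(\gamma,\eta)$ at the head position; put $\xi_j(-1)=\#$. The next content of a cell depends only on the cell and its two neighbors:
\[\xi_{j+1}(i)=\delta(\xi_j(i-1),\xi_j(i),\xi_j(i+1)),\]
where $\delta:(\Delta\cup\{\#\})\times\Delta\times\Delta\to\Delta$ is defined as follows.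
\begin{itemize}
\item If $y=(\gamma,\eta)$ with $\eta$ halting, then $\delta(x,y,z)=y$.
\item If $y=(\gamma,\eta)$ with $\eta$ not halting, and the instruction is to write $\gamma'$, enter $\eta'$ and move, then $\delta(x,y,z)=(\gamma',\eta')$ if the move is left and $x=\#$, and $\delta(x,y,z)=\gamma'$ otherwise.
\item If $y\in\Gamma$, then $\delta(x,y,z)=(y,\eta')$ if $x$ is a non-halting pair whose instruction moves right into state $\eta'$, or else if $z$ is a non-halting pair whose instruction moves left into state $\eta'$; otherwise $\delta(x,y,z)=y$.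
\end{itemize}
A tile records a cell with its two neighbors, and one bit that singles out row $0$. Let $D_Z=(T,\mathsf H,\mathsf V,O)$, where
\begin{itemize}
\item $T$ consists of $(0,\#,(\sqcup,\eta_0),\sqcup)$, $(0,(\sqcup,\eta_0),\sqcup,\sqcup)$, $(0,\sqcup,\sqcup,\sqcup)$ and all $(1,x,y,z)$ with $x\in\Delta\cup\{\#\}$ and $y,z\in\Delta$;
\item $((\varepsilon,x,y,z),(\varepsilon',x',y',z'))\in\mathsf H$ iff $\varepsilon'=\varepsilon$, $x'=y$ and $y'=z$;
\item $((\varepsilon,x,y,z),(\varepsilon',x',y',z'))\in\mathsf V$ iff $\varepsilon'=1$, $y'=\delta(x,y,z)$, and $x'=\#\Leftrightarrow x=\#$;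
\item $O=\{(0,\#,(\sqcup,\eta_0),\sqcup)\}$.
\end{itemize}

\begin{lemma}\label{lem:TM}
\begin{enumerate}
\item[(a)] $D_Z$ has exactly one tiling, $\tau_Z(i,j)=(\min(j,1),\xi_j(i-1),\xi_j(i),\xi_j(i+1))$.
\item[(b)] If $Z$ halts, there is a $D_Z$-structure with $A$ and $B$ finite that uses only tiles occurring in $\tau_Z$.
\item[(c)] If $Z$ visits infinitely many cells, $\tau_Z$ has infinitely many distinct columns.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The map $\tau_Z$ is a tiling: row $0$ consists of the three tiles with bit $0$, consecutive windows overlap as $\mathsf H$ requires, the middle entries follow $\delta$, and the first entry is $\#$ exactly when $i=0$. Conversely, take any tiling. The tile at $(0,0)$ is given by $O$. By $\mathsf H$ the tile at $(1,0)$ has bit $0$ and first entry $(\sqcup,\eta_0)$, so it is the second listed tile, and by induction every later tile of row $0$ has bit $0$ and first entry $\sqcup$, so it is the third. Suppose row $j$ is as stated. By $\mathsf V$, in row $j+1$ all bits are $1$, the middle entries are $\xi_{j+1}(i)$, and the first entry at $i=0$ is $\#$.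 By $\mathsf H$, the first entry at $i>0$ is the middle entry of the left neighbor, and the third entry is the middle entry of the right neighbor.

(b) Choose $I\ge1$ with $\xi_j(i)=\sqcup$ for all $i\ge I-1$ and all $j$, and $J\ge1$ with $\xi_j=\xi_J$ for $j\ge J$. Then $\tau_Z(I+1,j)=\tau_Z(I,j)$ and $\tau_Z(i,J+1)=\tau_Z(i,J)$. Take $A=\{0,\dots,I\}$ with $S(i)=\min(i+1,I)$, $B=\{0,\dots,J\}$ with $S(j)=\min(j+1,J)$, and $\mathrm{col}=\tau_Z$ on $A\times B$. Then $\mathrm{col}(Si,j)=\tau_Z(i+1,j)$ and $\mathrm{col}(i,Sj)=\tau_Z(i,j+1)$ for all $i\in A$, $j\in B$.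

(c) If the head is at cell $i$ at time $j$ and $i'\neq i$, then $\xi_j(i)\notin\Gamma$ and $\xi_j(i')\in\Gamma$, so columns $i$ and $i'$ differ in row $j$. So visited cells have pairwise distinct columns.
\end{proof}

\begin{example}\label{ex:machines}
If $\eta_0$ is halting, we may take $I=2$ and $J=1$: there are three columns, with windows $(\#,(\sqcup,\eta_0),\sqcup)$, $((\sqcup,\eta_0),\sqcup,\sqcup)$, $(\sqcup,\sqcup,\sqcup)$, and two rows, with bits $0$ and $1$. The standard model lives on $|Y|=3+3+2+2=10$ points. If $Z$ has one non-halting state, writes $\sqcup$ and moves right, the head is at cell $j$ at time $j$, all columns differ, and $\mathrm{Srt}\wedge\Phi_{D_Z}$ has no finite model. If the same machine moves left instead, then $\xi_j=\xi_0$ for all $j$ and the proof of (b) gives a finite structure although $Z$ does not halt; this is why Lemma~\ref{lem:nf} is needed.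
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\mathbb S=\{A,A',B,B'\}$ and $\varphi_Z=\mathrm{Srt}\wedge\Phi_{D_{Z^*}}$, which is computable from $Z$. We claim that $\varphi_Z$ is satisfiable in a finite nontrivial algebra iff $Z$ halts. If $Z$ halts, so does $Z^*$, and Lemma~\ref{lem:TM}(b) with Proposition~\ref{prop:stdtiling} gives a model on $\mathcal P(Y)$ with $Y$ finite. Conversely, let $\varphi_Z$ be satisfiable in a finite algebra; by Lemma~\ref{lem:sorted} we may take a finite sorted model. By Proposition~\ref{prop:tiling} and Lemma~\ref{lem:TM}(a), $\tau_{Z^*}(i,j)=\mathrm{col}(a_i,b_j)$. Column $i$ depends only on the element $a_i$, and there are finitely many elements, so there are finitely many distinct columns. By Lemma~\ref{lem:TM}(c), $Z^*$ visits finitely many cells, so by Lemma~\ref{lem:nf} both $Z^*$ and $Z$ halt.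

By \eqref{eq:sat}, $\neg\varphi_Z\in\mathbf{BL}_{<\omega}$ iff $Z$ does not halt. So $\mathbf{BL}_{<\omega}$ is not r.e., and since it is co-r.e.\ by (K2), it is $\Pi^0_1$-complete.
\end{proof}

\section{Forcing finiteness with $\sigma$-additivity}\label{sec:fin}

The formula $\varphi_Z$ is useless for $\mathbf{BL}$. The tiling $\tau_{Z^*}$ is itself a structure on copies of $\omega$, and for countable $Y$ the algebra $\mathcal P(Y)$ is the measure algebra of any measure that gives each point positive mass; so $\varphi_Z$ is satisfiable in a measure algebra for every $Z$. We need an extra conjunct that makes the number of columns finite. The logics of all algebras and of all atomic algebras are r.e.\ (Lemma~\ref{lem:fo}), so no such conjunct works uniformly in those classes, and the measure must be used.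

\subsection{A property of random variables}

\begin{proposition}\label{prop:rv}
Let $U$ be a nonempty countable set. The following holds iff $U$ is finite: there are a probability space and random variables $X_n$ $(n\in\omega)$ with values in $U$ such that
\begin{equation}\label{eq:star}
\begin{gathered}
\text{for every event $q$ with $\mu(q)>0$ there is $n$}\\
\text{with $\mu(q\cap\{X_n=u\})>0$ for all $u\in U$.}
\end{gathered}
\end{equation}
\end{proposition}

\begin{proof}
Let $U$ be finite and let the $X_n$ be independent and uniform. If \eqref{eq:star} fails for $q$, then for each $n$ there is $u_n$ with $q\subseteq\{X_n\ne u_n\}$ up to a null set, so $\mu(q)\le(1-1/|U|)^k$ for every $k$, and $\mu(q)=0$. Let $U$ be infinite. For each $n$ the numbers $\mu(X_n=u)$ have sum $1$, so there is $u_n$ with $\mu(X_n=u_n)<2^{-n-2}$. The event $q=\bigcap_n\{X_n\neq u_n\}$ has probability at least $1/2$, and on $q$ each $X_n$ omits a value.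
\end{proof}

For $U=\{0,1\}$ the first half is about a fair coin: an event that decides every toss prescribes the whole sequence of outcomes, so it has probability $0$. The second half uses countability of the index set and countable subadditivity. We now write \eqref{eq:star} as a modal formula; the proposition itself is only a guide.

\subsection{The formula}

We use a sort $Q$ for events, a sort $N$ for indices and a sort $U$ for values. A variable $g$ true at $q\vee n\vee u$ will mean that $X_n=u$ on $q$. Three points need care.

First, to say that $X_n$ is single-valued we must mention two values at once, so we need a copy $U'$ of $U$. Second, equality of a value and a copy cannot be expressed. What can be expressed is that they have the same color against every individual of a further sort $P$, and we count values up to this equivalence. That is all we need, since a column of the tiling is determined by such colors. Third, the indices must be countably many. A maximal disjoint family of individuals of sort $N$ is countable by Lemma~\ref{lem:measure}(b), but an individual may split, and its disjoint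 parts could name different random variables. To tie the parts together we use a copy $N'$ of $N$ and a link $r_E$ between $N$ and $N'$ which, once it holds between a part of $n$ and a part of $n'$, holds between all parts.

Let $U,U',P,N,N',Q$ be distinct sorts, let $T$ be a set of colors and $T^*\subseteq T$. We will bound, for each $p$ of sort $P$, the values whose color against $p$ lies in $T^*$; Theorem~\ref{thm:B} uses $T^*=T$, and Theorem~\ref{thm:C} needs the extra freedom. With variables $g,w,r_E$, let $\mathrm{Fin}(U,U',P;T^*)$ be the conjunction of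
\begin{align*}
&\Box\big(\kappa_{NN'}\wedge\sigma_N\wedge\Diamond f_{N'}\to\Diamond(\chi_{NN'}\wedge r_E)\big),\notag\\
&\Box\big(\kappa_{NN'}\wedge\sigma_{N'}\wedge\Diamond f_{N}\to\Diamond(\chi_{NN'}\wedge r_E)\big),\tag{N1}\\[3pt]
&\Box\big(\chi_{NN'}\wedge\Diamond(\kappa_{NN'}\wedge r_E)\to\Box(\kappa_{NN'}\to r_E)\big),\tag{N2}\\[3pt]
&\Box\big(\kappa_{K}\wedge g\to\Box(\kappa_{K}\to g)\big)\quad\text{for }K=QNU\text{ and }K=QN'U',\tag{G1}\\[3pt]
&\Box\big(\kappa_{QNU}\wedge\sigma_N\wedge\Diamond f_U\to\Diamond(\chi_{QNU}\wedge g)\big),\notag\\
&\Box\big(\kappa_{QN'U'}\wedge\sigma_{N'}\wedge\Diamond f_{U'}\to\Diamond(\chi_{QN'U'}\wedge g)\big),\tag{G2}\\[3pt]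
&\Box\Big(\chi_{QNN'UU'P}\wedge\Diamond(\kappa_{NN'}\wedge r_E)\wedge\Box(\kappa_{QNU}\to g)\notag\\
&\qquad\qquad\wedge\Box(\kappa_{QN'U'}\to g)\to\bigvee_{m\in T}(\theta^{UP}_m\wedge\theta^{U'P}_m)\Big),\tag{G3}\\[3pt]
&\Box\big(\kappa_{QNP}\wedge\sigma_P\wedge\Diamond f_N\to\Diamond(\chi_{QNP}\wedge w)\big),\tag{W1}\\[3pt]
&\Box\Big(\chi_{QNPU}\wedge\Diamond(\kappa_{QNP}\wedge w)\wedge\bigvee_{m\in T^*}\theta^{UP}_m\to\Diamond(\kappa_{QNU}\wedge g)\Big).\tag{W2}
\end{align*}
In words: every index is linked to a copy and conversely (N1); links ignore splitting (N2); having a value on an event passes to subevents (G1); each variable has a value somewhere on each event (G2); linked indices give equivalent values on a common event (G3); for each event and each $p$ some index is a witness (W1); and a witness takes, somewhere on the event, every value whose color against $p$ is in $T^*$ (W2). Thus (W1) and (W2) split the $\forall\exists\forall$ statement \eqref{eq:star} into a $\forall\exists$ part and a universal part. Put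
\[
\mathrm{Fin}^+(U,U',P;T^*)=\mathrm{Col}(U,P)\wedge\mathrm{Col}(U',P)\wedge\mathrm{Fin}(U,U',P;T^*).
\]

\subsection{The formula forces finiteness}

Fix a sorted model with $1\Vdash\mathrm{Fin}^+(U,U',P;T^*)$. The letters $n,n',u,u',p$, with subscripts, range over individuals of sorts $N,N',U,U',P$, and $q,h$ range over nonzero elements below $F_Q$. The \emph{profile} of an individual $x$ of sort $U$ or $U'$ is the map $\mathrm{pr}(x):\mathrm{Ind}_P\to T$, $p\mapsto\mathrm{col}(x,p)$; by (C1) it does not change when $x$ shrinks. Write
\[
n\approx n'\ \text{ if }\ n\vee n'\Vdash r_E,\qquad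
G(q,n,u)\ \text{ if }\ q\vee n\vee u\Vdash g,\qquad
G'(q,n',u')\ \text{ if }\ q\vee n'\vee u'\Vdash g .
\]

\begin{lemma}\label{lem:abcd}
In a sorted model of $\mathrm{Fin}^+(U,U',P;T^*)$ on an arbitrary Boolean algebra:
\begin{enumerate}
\item[(a)] If $n_1,n_2\le n$ and $n_1',n_2'\le n'$, then $n_1\approx n_1'$ implies $n_2\approx n_2'$.
\item[(b)] For each $n$ there is $n'$ with $n\approx n'$, and for each $n'$ there is $n$ with $n\approx n'$.
\item[(c)] $G$ and $G'$ pass to smaller nonzero arguments. For all $q,n$ there are $q_1\le q$, $n_1\le n$ and $u$ with $G(q_1,n_1,u)$. For all $q,n'$ there are $q_1\le q$, $n_1'\le n'$ and $u'$ with $G'(q_1,n_1',u')$.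
\item[(d)] If $n\approx n'$, $G(q,n,u)$ and $G'(q,n',u')$, then $\mathrm{pr}(u)=\mathrm{pr}(u')$.
\item[(e)] For all $q,p$ there are $q_1\le q$ and $n$ such that for every $u$ with $\mathrm{col}(u,p)\in T^*$ there are $q_2\le q_1$, $n_2\le n$, $u_2\le u$ with $G(q_2,n_2,u_2)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Apply (N2) at $n\vee n'$, which sees both $n_1\vee n_1'$ and $n_2\vee n_2'$.

(b) Given $n$, (N1) at $n\vee F_{N'}$ gives $n_1\le n$ and $n'$ with $n_1\approx n'$, and (a) gives $n\approx n'$. Given $n'$, (N1) at $F_N\vee n'$ gives $n$ and $n_1'\le n'$ with $n\approx n_1'$, and (a) gives $n\approx n'$.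

(c) The first statement is (G1); the others are (G2) at $q\vee n\vee F_U$ and at $q\vee n'\vee F_{U'}$.

(d) Let $p$ be given and $e=q\vee n\vee n'\vee u\vee u'\vee p$. Then $e\Vdash\chi_{QNN'UU'P}$ and $e$ sees $n\vee n'$. By (S2) the $QNU$-elements below $e$ lie below $q\vee n\vee u$, so they satisfy $g$ by (G1); in the same way the $QN'U'$-elements below $e$ lie below $q\vee n'\vee u'$ and satisfy $g$. So (G3) and (C2) give $\mathrm{col}(u,p)=\mathrm{col}(u',p)$.

(e) (W1) at $q\vee F_N\vee p$ gives $y=q_1\vee n\vee p_1\Vdash w$ with $q_1\le q$ and $p_1\le p$. If $\mathrm{col}(u,p)\in T^*$, then $y\vee u$ satisfies $\chi_{QNPU}$, sees $y$, and $\mathrm{col}(u,p_1)=\mathrm{col}(u,p)\in T^*$ by (C1). So (W2) gives a $QNU$-element below $y\vee u$ that satisfies $g$.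
\end{proof}

\begin{proposition}\label{prop:fin}
In a sorted model of $\mathrm{Fin}^+(U,U',P;T^*)$ on a measure algebra, the set $\{\mathrm{pr}(u):u\in\mathrm{Ind}_U,\ \mathrm{col}(u,p)\in T^*\}$ is finite for every $p\in\mathrm{Ind}_P$.
\end{proposition}

\begin{proof}
Fix $p$ and suppose that $u_i$ $(i\in\omega)$ have $\mathrm{col}(u_i,p)\in T^*$ and pairwise distinct profiles $\pi_i$. We follow the second half of the proof of Proposition~\ref{prop:rv}.

\emph{Countably many variables.} By Zorn's lemma and Lemma~\ref{lem:measure}(b) there is a maximal family $\{\bar n'_k:k\in K\}$, $K\subseteq\omega$, of pairwise disjoint members of $\mathrm{Ind}_{N'}$. By maximality every $n'$ meets some $\bar n'_k$. The event ``variable $k$ has profile $\pi_i$'' is approximated from inside by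
\[
\mathcal H_{k,i}=\{h:\ G'(h,n',u')\text{ for some }n'\le\bar n'_k\text{ and some }u'\text{ with }\mathrm{pr}(u')=\pi_i\}.
\]

\emph{Each variable is single-valued.} Let $h_1\in\mathcal H_{k,i}$ via $(n_1',u_1')$ and $h_2\in\mathcal H_{k,j}$ via $(n_2',u_2')$, and suppose $h_1\wedge h_2\ne0$. We show $i=j$. The individuals $n_1',n_2'$ may be disjoint, and we compare them through the sort $N$. By (b) take $n\approx\bar n'_k$, and by (c) take $q_0\le h_1\wedge h_2$, $n_0\le n$ and $u_0$ with $G(q_0,n_0,u_0)$. By (a), $n_0\approx n_1'$ and $n_0\approx n_2'$. By (c), $G'(q_0,n_1',u_1')$ and $G'(q_0,n_2',u_2')$. By (d), $\pi_i=\mathrm{pr}(u_1')=\mathrm{pr}(u_0)=\mathrm{pr}(u_2')=\pi_j$, so $i=j$.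

\emph{An event on which every variable omits a value.} Let $h_{k,i}=\sup\mathcal H_{k,i}$, or $0$ if $\mathcal H_{k,i}$ is empty. By Lemma~\ref{lem:measure}(c) this is a countable join of members of $\mathcal H_{k,i}$, so by distributivity $h_{k,i}\wedge h_{k,j}=0$ for $i\ne j$, and $\sum_i\mu(h_{k,i})\le1$. Choose $i_k$ with $\mu(h_{k,i_k})<2^{-k-2}\mu(F_Q)$, and let $q=F_Q\wedge\neg\bigvee_{k\in K}h_{k,i_k}$. Then $\mu(q)\ge\mu(F_Q)/2>0$, so $q\ne0$, and $q$ is disjoint from every member of every $\mathcal H_{k,i_k}$.

\emph{Contradiction.} Take $q_1\le q$ and $n$ as in (e) for $q$ and $p$. By (b) take $n'$ with $n\approx n'$, and choose $k$ with $n''=n'\wedge\bar n'_k\ne0$. Apply (e) to $u_{i_k}$: there are $q_2\le q_1$, $n_2\le n$, $u_*\le u_{i_k}$ with $G(q_2,n_2,u_*)$. By (c) there are $q_3\le q_2$, $n_3'\le n''$ and $u'$ with $G'(q_3,n_3',u')$, and also $G(q_3,n_2,u_*)$. By (a), $n_2\approx n_3'$, so (d) gives $\mathrm{pr}(u')=\mathrm{pr}(u_*)=\pi_{i_k}$. As $n_3'\le\bar n'_k$, we get $q_3\in\mathcal H_{k,i_k}$, so $q\wedge q_3=0$. But $0\ne q_3\le q$.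
\end{proof}

The measure was used three times: to make $K$ countable, to form the suprema $h_{k,i}$, and to see that $q\ne0$. Remark~\ref{rem:clopen} shows that the proposition fails without it.

\subsection{The formula is satisfiable when it should be}

\begin{lemma}\label{lem:stdfin}
Let $U,P$ be nonempty sets, $\mathrm{col}:U\times P\to T$, and $U_p=\{u:\mathrm{col}(u,p)\in T^*\}$. Let $M_Q$ be a nontrivial Boolean algebra with elements $x_{n,u}$ $(n\in\omega,u\in U)$ such that
\begin{enumerate}
\item[(X1)] $x_{n,u}\wedge x_{n,v}=0$ for $u\ne v$;
\item[(X2)] for all $q\in M_Q^+$ and $n$ there is $u$ with $q\wedge x_{n,u}\ne0$;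
\item[(X3)] for all $q\in M_Q^+$ and $p\in P$ there is $n$ with $q\wedge x_{n,u}\ne0$ for all $u\in U_p$.
\end{enumerate}
Consider a standard model with this $M_Q$, with $Y_U=U$, $Y_{U'}=U'=\{u':u\in U\}$, $Y_P=P$, $Y_N=N$ a copy of $\omega$, $Y_{N'}=N'=\{n':n\in N\}$ (and possibly further sorts), such that
\begin{itemize}
\item among $UP$- and $U'P$-elements, $t_m$ is true exactly at the pairs $\{u,p\},\{u',p\}$ with $\mathrm{col}(u,p)=m$;
\item among $NN'$-elements, $r_E$ is true exactly at the pairs $\{n,n'\}$;
\item among $QNU$- and $QN'U'$-elements, $g$ is true exactly at $q\vee\{n,u\}$ and $q\vee\{n',u'\}$ with $0\ne q\le x_{n,u}$;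
\item among $QNP$-elements, $w$ is true exactly at those $q\vee\{n,p\}$ with $q\wedge x_{n,u}\ne0$ for all $u\in U_p$.
\end{itemize}
Then $1\Vdash\mathrm{Srt}\wedge\mathrm{Fin}^+(U,U',P;T^*)$.
\end{lemma}

\begin{proof}
$\mathrm{Srt}$ and the $\mathrm{Col}$ conjuncts hold by Lemma~\ref{lem:std}. In each case let $e$ satisfy the premise.

(N1) $e=\{n\}\cup N'$ or $e=N\cup\{n'\}$; both contain $\{n,n'\}$.

(N2) $e$ is a pair and is its own only $NN'$-subelement.

(G1) $e=q\vee\{n,u\}$ with $q\le x_{n,u}$, and its $QNU$-subelements are the $q_1\vee\{n,u\}$ with $0\ne q_1\le q\le x_{n,u}$. The primed case is the same with $n',u'$.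

(G2) $e=q\vee\{n\}\vee U$. By (X2) some $q_1=q\wedge x_{n,u}$ is nonzero, and $q_1\vee\{n,u\}\Vdash\chi_{QNU}\wedge g$. For $e=q\vee\{n'\}\vee U'$ use $q_1\vee\{n',u'\}$.

(G3) $e=q\vee\{n,k',u,v',p\}$. The link $r_E$ gives $k=n$, and the two boxed premises give $q\le x_{n,u}$ and $q\le x_{n,v}$. By (X1), $v=u$, and $\{u,p\}$, $\{u',p\}$ have the same color.

(W1) $e=q\vee N\vee\{p\}$, and (X3) gives $n$ with $q\vee\{n,p\}\Vdash\chi_{QNP}\wedge w$.

(W2) $e=q\vee\{n,p,u\}$ with $u\in U_p$, and $q_1\vee\{n,p\}\Vdash w$ for some $0\ne q_1\le q$. Then $q_2=q_1\wedge x_{n,u}\ne0$ and $q_2\vee\{n,u\}\Vdash\kappa_{QNU}\wedge g$.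
\end{proof}

\begin{lemma}\label{lem:product}
Let $U$ be countable and every $U_p$ finite. Let $(\rho_u)_{u\in U}$ be a probability distribution with all $\rho_u>0$, let $M_Q$ be the measure algebra of the product measure $\rho^\omega$ on $\Omega=U^\omega$, and let $x_{n,u}=[\{\zeta\in\Omega:\zeta(n)=u\}]$. Then (X1)--(X3) hold. If $Y$ is a countable set, $\mathcal P(Y)\times M_Q$ is the measure algebra of a probability measure on $X=Y\sqcup\Omega$.
\end{lemma}

\begin{proof}
For fixed $n$ the sets $\{\zeta(n)=u\}$ form a countable partition of $\Omega$, which gives (X1) and (X2). If (X3) fails for $q$ and $p$, then for each $n$ there is $u_n\in U_p$ with $q\le\neg x_{n,u_n}$. The events $\neg x_{n,u_n}$ are independent and have probability at most $1-\min_{u\in U_p}\rho_u<1$; here finiteness of $U_p$ is used. So $q$ has measure $0$, that is, $q=0$. For the last claim let $\nu$ give each point of $Y$ positive mass, call $H\subseteq X$ measurable if $H\cap\Omega$ is, and put $\mu(H)=\frac12\nu(H\cap Y)+\frac12\rho^\omega(H\cap\Omega)$. The null sets are the null subsets of $\Omega$, so $[H]\mapsto(H\cap Y,[H\cap\Omega])$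 is an isomorphism.
\end{proof}

\begin{remark}\label{rem:clopen}
Let $U$ be any nonempty set with the discrete topology, let $M_Q$ be the algebra of clopen subsets of $U^\omega$, and let $x_{n,u}=\{\zeta:\zeta(n)=u\}$. Then (X1) and (X2) hold, and so does (X3) with no condition on $U_p$: a nonempty clopen set contains all sequences that extend some finite sequence, of length $n$ say, so it meets $x_{n,u}$ for every $u$. So in arbitrary Boolean algebras $\mathrm{Fin}^+$ allows infinitely many profiles.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:B}]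
Let $\mathbb S=\{A,A',B,B',N,N',Q\}$, let $T$ be the set of tiles of $D_{Z^*}$, and let
\[
\Psi_Z=\mathrm{Srt}\wedge\Phi_{D_{Z^*}}\wedge\mathrm{Fin}(A,A',B;T),
\]
so $U=A$, $U'=A'$, $P=B$ and $T^*=T$. The conjuncts $\mathrm{Col}(A,B)$ and $\mathrm{Col}(A',B)$ are part of $\Phi_{D_{Z^*}}$. We claim that $\Psi_Z$ is satisfiable in a measure algebra iff $Z$ halts.

Let $Z$ halt. Take the finite $D_{Z^*}$-structure of Lemma~\ref{lem:TM}(b), let $Y=A\sqcup A'\sqcup B\sqcup B'\sqcup N\sqcup N'$, and let $M_Q$ be as in Lemma~\ref{lem:product} with $U=A$; each $U_p=A$ is finite. The prescriptions of Proposition~\ref{prop:stdtiling} and Lemma~\ref{lem:stdfin} are compatible: for $t_m$ they coincide on $AB$- and $A'B$-elements, and for $r_E$ they concern elements of different kinds. The resulting standard model satisfies $\Psi_Z$ at $1$, and its algebra is a measure algebra by Lemma~\ref{lem:product}.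

Conversely, let $\Psi_Z$ be satisfiable in a measure algebra. By Lemmas~\ref{lem:sorted} and~\ref{lem:measure}(d) we may take a sorted model on a measure algebra. By Proposition~\ref{prop:tiling} and Lemma~\ref{lem:TM}(a), $\tau_{Z^*}(i,j)=\mathrm{col}(a_i,b_j)=\mathrm{pr}(a_i)(b_j)$, so column $i$ is determined by $\mathrm{pr}(a_i)$. By Proposition~\ref{prop:fin} with any $p\in\mathrm{Ind}_B$, where the condition $\mathrm{col}(u,p)\in T$ is vacuous, individuals of sort $A$ have finitely many profiles. So $\tau_{Z^*}$ has finitely many distinct columns, and $Z$ halts by Lemmas~\ref{lem:TM}(c) and~\ref{lem:nf}.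

By \eqref{eq:sat}, $\neg\Psi_Z\in\mathbf{BL}$ iff $Z$ does not halt.
\end{proof}

\section{Recurring dominoes and $\Pi^1_1$-hardness}\label{sec:pi11}

By Harel's theorem on recurring dominoes \cite{Har85,Har86}, the following problem is $\Sigma^1_1$-complete: given a finite set $T_0$, relations $\mathsf H_0,\mathsf V_0\subseteq T_0^2$ and $d\in T_0$, is there a map $\tau:\omega^2\to T_0$ respecting $\mathsf H_0$ and $\mathsf V_0$ with $\tau(i,0)=d$ for infinitely many $i$? (The version with the first column is equivalent by transposition.) Call such a $\tau$ \emph{recurring}. We reduce this problem to satisfiability in measure algebras.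

The tile $d$ recurs iff from every position of row $0$ the wait for the next $d$ is finite. So we attach to each column a finite set that loses an element at each step from a position not carrying $d$. The finite sets come from Proposition~\ref{prop:fin}, now with $T^*\neq T$: each column has its own finite set, while all columns together use infinitely many elements.

To recognize row $0$ we add a bit. Let $D^+$ have tiles $T_0\times\{0,1\}$, $O=T_0\times\{0\}$,
\[
\mathsf H=\{((m,\varepsilon),(m',\varepsilon)):(m,m')\in\mathsf H_0\},\qquad
\mathsf V=\{((m,\varepsilon),(m',1)):(m,m')\in\mathsf V_0\}.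
\]
Let $\mathbb S=\{A,A',B,B',C,C',N,N',Q\}$. Take a second set of colors $\{0,1\}$ with variables $l_0,l_1$, put $\lambda^{\alpha\beta}_\varepsilon=\Diamond(\kappa_{\alpha\beta}\wedge l_\varepsilon)$, and mark by a subscript $l$ the versions of $\mathrm{Col}$, $\mathrm{col}$ and $\mathrm{Fin}^+$ for these colors. Let $\psi_{\ne d}=\bigvee_{m\ne d}\theta^{AB}_{(m,0)}$, which says that the $AB$-pair is a cell with bit $0$ that does not carry $d$. Let $\Theta$ be the conjunction of $\mathrm{Srt}$, $\Phi_{D^+}$, $\mathrm{Col}_l(A',C)$, $\mathrm{Fin}^+_l(C,C',A;\{1\})$ (so $U=C$, $U'=C'$, $P=A$), and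
\begin{align*}
&\Box\Big(\chi_{AA'C}\wedge\Diamond(\kappa_{AA'}\wedge r_E)\to\bigvee_{\varepsilon}(\lambda^{AC}_\varepsilon\wedge\lambda^{A'C}_\varepsilon)\Big),\tag{L1}\\
&\Box\big(\chi_{AA'BC}\wedge\Diamond(\kappa_{AA'}\wedge r_S)\wedge\psi_{\ne d}\wedge\lambda^{A'C}_1\to\lambda^{AC}_1\big),\tag{L2}\\
&\Box\big(\kappa_{AA'BC}\wedge\sigma_A\wedge\sigma_{A'}\wedge\sigma_B\wedge\Diamond(\kappa_{AA'}\wedge r_S)\wedge\psi_{\ne d}\wedge\Diamond f_C\notag\\
&\qquad\qquad\to\Diamond(\chi_{AA'C}\wedge\lambda^{AC}_1\wedge\lambda^{A'C}_0)\big).\tag{L3}
\end{align*}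

\begin{proposition}\label{prop:rec}
$\Theta$ is satisfiable in a measure algebra iff there is a recurring $\tau$.
\end{proposition}

\begin{proof}
Suppose $1\Vdash\Theta$ in a sorted model on a measure algebra. Take $a_i,b_j,u_i,u_i',v_i'$ from Proposition~\ref{prop:tiling} and write $\mathrm{col}(a_i,b_j)=(\tau(i,j),\varepsilon_{ij})$. Then $\tau$ respects $\mathsf H_0,\mathsf V_0$, and $\varepsilon_{i0}=0$ for all $i$ by $O$ and $\mathsf H$. For an individual $x$ of sort $A$ or $A'$ put $L(x)=\{c\in\mathrm{Ind}_C:\mathrm{col}_l(x,c)=1\}$. By (C1), $L(a_i)=L(u_i)$ and $L(u_i')=L(v_i')$, and (L1) at $a_{i+1}\vee v_i'\vee c$, for each $c$, gives $L(v_i')=L(a_{i+1})$. So $L(u_i')=L(a_{i+1})$.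

Let $\tau(i,0)\ne d$. Then $\mathrm{col}(u_i,b_0)=\mathrm{col}(a_i,b_0)=(\tau(i,0),0)$, so $\psi_{\ne d}$ holds at every element above $u_i\vee b_0$. Condition (L2) at $u_i\vee u_i'\vee b_0\vee c$ gives $L(u_i')\subseteq L(u_i)$, that is, $L(a_{i+1})\subseteq L(a_i)$. Condition (L3) at $u_i\vee u_i'\vee b_0\vee F_C$ gives $x\le u_i$, $x'\le u_i'$ and $c_i\in\mathrm{Ind}_C$ with $\mathrm{col}_l(x,c_i)=1$ and $\mathrm{col}_l(x',c_i)=0$; by (C1), $c_i\in L(a_i)\setminus L(a_{i+1})$.

Suppose $\tau(i,0)\ne d$ for all $i\ge i_0$. The sets $L(a_i)$ decrease from $i_0$ on, so all $c_i$ with $i\ge i_0$ lie in $L(a_{i_0})$. For $i_0\le i<i'$ we have $c_{i'}\in L(a_{i'})$, and $c_i\notin L(a_{i'})$ because $L(a_{i'})\subseteq L(a_{i+1})$; so the profiles of $c_i$ and $c_{i'}$ differ at $a_{i'}$. Thus infinitely many profiles occur among the $c$ with $\mathrm{col}_l(c,a_{i_0})=1$, contradicting Proposition~\ref{prop:fin} with $p=a_{i_0}$. Hence $\tau$ is recurring.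

Conversely, let $\tau$ be recurring. Let $A,B,C$ be copies of $\omega$, $S(i)=i+1$ and $\mathrm{col}(i,j)=(\tau(i,j),\min(j,1))$; this is a $D^+$-structure. Let $\mathrm{nxt}(i)=\min\{k\ge i:\tau(k,0)=d\}$ and $L(i)=\{c\in C:i\le c<\mathrm{nxt}(i)\}$, a finite set. At the pairs $\{i,c\},\{i',c\},\{i,c'\}$ with $i\in A$, $c\in C$, let $l_1$ be true if $c\in L(i)$ and $l_0$ otherwise, and let $l_0,l_1$ be false elsewhere. Value the other variables as in Proposition~\ref{prop:stdtiling} and Lemma~\ref{lem:stdfin}, with $U=C$, $P=A$, $U_p=L(p)$ and $M_Q$ from Lemma~\ref{lem:product}; only $r_E$ is shared, on elements of different kinds. This gives a standard model on a measure algebra satisfying $\mathrm{Srt}$, $\Phi_{D^+}$ and $\mathrm{Fin}^+_l$, and $\mathrm{Col}_l(A',C)$ holds by Lemma~\ref{lem:std}. The premise of (L1) means $e=\{i,i',c\}$, where both pairs have the same $l$-color. The premises of (L2) and (L3) force $e_A=\{i\}$, $e_{A'}=\{(i+1)'\}$, and $e_B=\{j\}$ with $\min(j,1)=0$ and $\tau(i,j)\neq d$; so $j=0$ and $\tau(i,0)\ne d$. Then $\mathrm{nxt}(i)=\mathrm{nxt}(i+1)>i$, so $i\in L(i)$ and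 $L(i+1)=L(i)\setminus\{i\}$. In (L2), $e_C=\{c\}$ with $c\in L(i+1)\subseteq L(i)$. In (L3), $e_C=C$, and the triple consisting of $i\in A$, $(i+1)'\in A'$ and $c=i\in C$ is a witness.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The formula $\Theta$ is computable from $(T_0,\mathsf H_0,\mathsf V_0,d)$, and by \eqref{eq:sat} and Proposition~\ref{prop:rec}, $\neg\Theta\in\mathbf{BL}$ iff there is no recurring $\tau$. So the complement of a $\Sigma^1_1$-complete set reduces to $\mathbf{BL}$.

Let $L_{[0,1]}\supseteq\mathbf{BL}$ be the logic of the Bayes frame over $[0,1]$ with its Borel sets, and let $\varphi$ be one of the formulas $\Psi_Z$, $\Theta$. It suffices to show that $\neg\varphi\notin\mathbf{BL}$ implies $\neg\varphi\notin L_{[0,1]}$. If $\neg\varphi\notin\mathbf{BL}$, the proofs above show that $\varphi$ is satisfiable in $M_\mu$ for a measure $\mu$ on a space $X=Y\sqcup U^\omega$ with $Y,U$ countable. With $Y$ and $U$ discrete, $X$ is a Polish space whose Borel sets are the measurable sets of Lemma~\ref{lem:product}, that is, a standard Borel space. Every standard Borel space admits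 a Borel isomorphism $\iota$ onto a Borel subset of $[0,1]$. Let $\mu'(H)=\mu(\iota^{-1}H)$ for Borel $H\subseteq[0,1]$. The map $[H]\mapsto[\iota^{-1}H]$ from $M_{\mu'}$ to $M_\mu$ is a measure-preserving homomorphism, hence injective, and it is onto because each Borel $E\subseteq X$ equals $\iota^{-1}(\iota E)$ with $\iota E$ Borel. By Lemma~\ref{lem:bayes}, $\varphi$ is true at $\mu'$ under some valuation on the Bayes frame over $[0,1]$.
\end{proof}

\section{All Medvedev frames and Medvedev's logic}\label{sec:ML}

\subsection{Undecidability in an interval}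

Proposition~\ref{prop:tiling} holds in every Boolean algebra, while the models for halting machines are finite. This gap is what part (1) of Theorem~\ref{thm:D} exploits.

\begin{proof}[Proof of Theorem~\ref{thm:D}(1)]
Consider machines with two halting states, ``accept'' and ``reject''. The set of machines that accept the empty tape and the set of machines that reject it are recursively inseparable: no recursive set contains one and is disjoint from the other. Let $D^-_Z$ be obtained from $D_Z$ by deleting the tiles that mention the reject state and restricting $\mathsf H,\mathsf V,O$, and let $\varphi^-_Z=\mathrm{Srt}\wedge\Phi_{D^-_Z}$ with $\mathbb S=\{A,A',B,B'\}$. If $Z$ accepts, $\tau_Z$ uses no deleted tile, so the finite structure of Lemma~\ref{lem:TM}(b) is a $D^-_Z$-structure; by Proposition~\ref{prop:stdtiling}, $\neg\varphi^-_Z\notin\mathbf{ML}_{<\omega}$, so $\neg\varphi^-_Z\notin L$. If $Z$ rejects, $D^-_Z$ has no tiling, since a tiling of $D^-_Z$ is a tiling of $D_Z$ and $\tau_Z$ uses a deleted tile; by Lemma~\ref{lem:sorted} and Proposition~\ref{prop:tiling}, $\varphi^-_Z$ is satisfiable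 in no Boolean algebra, so $\neg\varphi^-_Z\in L$. If $L$ were decidable, $\{Z:\neg\varphi^-_Z\in L\}$ would be a recursive separating set.
\end{proof}

For $L=\mathbf{ML}_{<\omega}$, which is co-r.e., this shows again that $L$ is not r.e. For $L=\mathbf{BL}$ it gives undecidability only, and no argument that covers the whole interval can give more, because the interval contains the r.e.\ logic $\mathbf{ML}$.

\subsection{The logic $\mathbf{ML}$ is recursively enumerable}

\begin{lemma}\label{lem:fo}
Let $\mathcal K$ be a class of nontrivial Boolean algebras axiomatized by finitely many first-order sentences. Then $\mathrm{Log}\{\mathfrak F(M):M\in\mathcal K\}$ is r.e.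
\end{lemma}

\begin{proof}
Add a unary predicate $P_v$ for each propositional variable $v$. The standard translation $\mathrm{ST}_x$ sends $v$ to $P_v(x)$, commutes with the Boolean connectives, and sends $\Box\psi$ to $\forall y\,(y\ne0\wedge y\le x\to\mathrm{ST}_y(\psi))$. Valuations on $\mathfrak F(M)$ are the traces on $M^+$ of interpretations of the $P_v$, and $e\Vdash\psi$ iff $\mathrm{ST}_x(\psi)$ holds of $e$. So $\varphi$ is in the logic iff $\forall x\,(x\ne0\to\mathrm{ST}_x(\varphi))$ follows from the axioms of $\mathcal K$, which is an r.e.\ condition by G\"odel's completeness theorem.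
\end{proof}

This applies to all nontrivial algebras and to the nontrivial \emph{atomic} algebras, those in which every nonzero element lies above an atom. It does not apply directly to power set algebras. The next lemma transfers a model from a subalgebra to a larger algebra: an element of the larger algebra copies the behavior of the large elements of the subalgebra below it. A subalgebra $M_0$ of $M$ is \emph{dense} if below every nonzero element of $M$ there is a nonzero element of $M_0$.

\begin{lemma}\label{lem:dense}
If $M_0$ is a dense subalgebra of $M$ and $\varphi$ is satisfiable in $M_0$, then $\varphi$ is satisfiable in $M$.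
\end{lemma}

\begin{proof}
Fix a model on $\mathfrak F(M_0)$ with $\varphi$ true at $1$. Let $\Sigma$ be the set of subformulas of $\varphi$, and for $b\in M_0^+$ let $\mathrm{tp}(b)$ be the set of $\psi\in\Sigma$ true at $b$ in this model. For $e\in M^+$ let $\mathcal L(e)=\{b\in M_0^+:b\le e\}$. It is nonempty by density and closed under finite joins. Some value of $\mathrm{tp}$ is taken cofinally in $\mathcal L(e)$, that is, above every member: otherwise each of the finitely many values is not taken above some member, and no value is left for the join of these members. Let $\mathrm{tp}^*(e)$ be such a value. If $e\in M_0$, then $e$ is the largest element of $\mathcal L(e)$, so $\mathrm{tp}^*(e)=\mathrm{tp}(e)$.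

For $\Box\psi\in\Sigma$ we have
\begin{equation}\label{eq:box}
\Box\psi\in\mathrm{tp}^*(e)\iff\psi\in\mathrm{tp}(b)\text{ for all }b\in\mathcal L(e).
\end{equation}
Indeed, if $\Box\psi\in\mathrm{tp}^*(e)$, each $b\in\mathcal L(e)$ lies below some $b'\in\mathcal L(e)$ with $\mathrm{tp}(b')=\mathrm{tp}^*(e)$, and $\Box\psi$ is true at $b'$. Conversely, if the right side holds and $b\in\mathcal L(e)$ has $\mathrm{tp}(b)=\mathrm{tp}^*(e)$, then all elements of $M_0^+$ below $b$ are in $\mathcal L(e)$, so $\Box\psi\in\mathrm{tp}(b)$.

On $\mathfrak F(M)$ let a variable $v\in\Sigma$ be true at $e$ iff $v\in\mathrm{tp}^*(e)$. We show by induction that $e\Vdash\psi$ iff $\psi\in\mathrm{tp}^*(e)$, for $\psi\in\Sigma$. Variables are covered by definition, and Boolean connectives because $\mathrm{tp}^*(e)$ is the set of formulas of $\Sigma$ true at one point of a model. Let $\Box\psi\in\mathrm{tp}^*(e)$ and $0\ne e'\le e$. Then $\mathrm{tp}^*(e')=\mathrm{tp}(b)$ for some $b\in\mathcal L(e')\subseteq\mathcal L(e)$, so $\psi\in\mathrm{tp}^*(e')$ by \eqref{eq:box}, and $e'\Vdash\psi$ by induction; hence $e\Vdash\Box\psi$.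 Let $\Box\psi\notin\mathrm{tp}^*(e)$. By \eqref{eq:box} there is $b\in\mathcal L(e)$ with $\psi\notin\mathrm{tp}(b)=\mathrm{tp}^*(b)$, so $b\not\Vdash\psi$ and $e\not\Vdash\Box\psi$. Finally $\varphi\in\mathrm{tp}(1)=\mathrm{tp}^*(1)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}(2)]
Every $\mathcal P(Y)$ is atomic, so $\mathbf{ML}$ contains the logic of atomic algebras. Conversely, suppose $\varphi$ is true at some point of a model on an atomic algebra; passing to a relative algebra, $\varphi$ is satisfiable in a nontrivial atomic $M_0$. Let $Y$ be the set of atoms of $M_0$. The map $b\mapsto\{y\in Y:y\le b\}$ is a homomorphism into $\mathcal P(Y)$, since each atom lies below exactly one of $b,\neg b$; it is injective, since nonzero elements lie above atoms; and its image is dense, since it contains all singletons. By Lemma~\ref{lem:dense}, $\varphi$ is satisfiable in $\mathcal P(Y)$. This proves the equality. By Lemma~\ref{lem:fo}, $\mathbf{ML}$ is r.e., hence recursively axiomatizable by Craig's theorem. It is undecidable by part (1), as $\mathbf{ML}\subseteq\mathbf{ML}_{<\omega}$. Finally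 $\mathbf{BL}\subseteq\mathbf{ML}$ by (K1), and the inclusion is proper because $\mathbf{ML}$ is r.e.\ and $\mathbf{BL}$ is not.
\end{proof}

\begin{remark}
If $Z$ halts, $\neg\Psi_Z$ is an explicit formula in $\mathbf{ML}\setminus\mathbf{BL}$. It is not in $\mathbf{BL}$ by the proof of Theorem~\ref{thm:B}. Suppose $1\Vdash\Psi_Z$ in a sorted model on an atomic algebra. Apply Lemma~\ref{lem:abcd} with an atom $q\le F_Q$, which cannot shrink, and any $p$. Take $n$ from (e), $n'$ with $n\approx n'$ from (b), and $n_1'\le n'$, $u'$ with $G'(q,n_1',u')$ from (c). For every $u\in\mathrm{Ind}_A$, (e) gives $G(q,n_2,u_2)$ with $n_2\le n$ and $u_2\le u$; then $n_2\approx n_1'$ by (a), and $\mathrm{pr}(u)=\mathrm{pr}(u_2)=\mathrm{pr}(u')$ by (d). So all columns of $\tau_{Z^*}$ are equal, although $\tau_{Z^*}(0,0)\ne\tau_{Z^*}(1,0)$.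
\end{remark}

\subsection{Medvedev's logic of finite problems}

Intuitionistic formulas are built from variables and $\bot$ with $\wedge,\vee,\to$. On a partial order $\langle W,R\rangle$ they are evaluated under valuations by $R$-closed sets, and $\varphi\to\psi$ is forced at $w$ iff every $R$-successor of $w$ that forces $\varphi$ forces $\psi$. The logic $\mathbf{Med}$ is the set of formulas forced everywhere, under all such valuations, in all finite Medvedev frames. The G\"odel translation $\mathsf T$ sends $v$ to $\Box v$, fixes $\bot$, commutes with $\wedge$ and $\vee$, and sends $\varphi\to\psi$ to $\Box(\mathsf T\varphi\to\mathsf T\psi)$; a partial order validates $\mathsf T\varphi$ iff it validates $\varphi$ intuitionistically. The logic $\mathbf{Grz}$ is the smallest normal logic containing $\Box v\to v$, $\Box v\to\Box\Box v$ and $\Box(\Box(v\to\Box v)\to v)\to v$; it is valid in all finite partial orders. For a set $\Xi$ of formulas, $\mathbf{Grz}\oplus\Xi$ is the smallest normal logic containing $\mathbf{Grz}\cup\Xi$; it is r.e.\ if $\Xi$ is.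

\begin{proof}[Proof of Corollary~\ref{cor:E}]
Finite Medvedev frames are finite partial orders, so $\mathbf{Grz}\subseteq\mathbf{ML}_{<\omega}$ and $\mathbf{Med}=\{\varphi:\mathsf T\varphi\in\mathbf{ML}_{<\omega}\}$. The Blok--Esakia theorem \cite[\S9.6]{CZ} implies that every normal logic $L\supseteq\mathbf{Grz}$ equals $\mathbf{Grz}\oplus\{\mathsf T\varphi:\mathsf T\varphi\in L\}$. So $\mathbf{ML}_{<\omega}=\mathbf{Grz}\oplus\mathsf T(\mathbf{Med})$. If $\mathbf{Med}$ were r.e., $\mathbf{ML}_{<\omega}$ would be r.e., contradicting Theorem~\ref{thm:A}.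
\end{proof}

\begin{thebibliography}{9}

\bibitem{BBR}
\emph{The Modal Logic of Bayesian Belief Revision},
\texttt{https://typeset.io/pdf/\allowbreak the-modal-logic-of-\allowbreak bayesian-belief-revision-\allowbreak 4p7o4kn9nn.pdf}.

\bibitem{CZ}
Chagrov and Zakharyaschev, \emph{Modal Logic}, 1997.

\bibitem{Har85}
Harel, Ann.\ Discrete Math.\ 24 (1985).

\bibitem{Har86}
Harel, J.\ ACM 33 (1986).

\end{thebibliography}
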